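# Non-integer powers of Markov $p$-functions

## 1. Regenerative phenomena, Markov $p$-functions and canonical measures

Conventions: $\hat{\ }$ is the Laplace transform, convolutions are on $(0,\infty)$, so that $(f*g)(t)=\int_0^t f(t-x)g(x)\,dx$ and $(f*\rho)(t)=\int_{(0,t]}f(t-x)\,\rho(dx)$ for a measure $\rho$. Also $e^{-\infty}=0$ and $x\wedge 1=\min(x,1)$.

**Definition 1 (regenerative phenomenon, $p$-function).** A regenerative phenomenon is a random process $Z=(Z(t),\,t>0)$ with values in $\{0,1\}$ such that, whenever $0=t_0<t_1<\dots<t_n$,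
$$\mathbb P\{Z(t_1)=\dots=Z(t_n)=1\}=\prod_{r=1}^n p(t_r-t_{r-1})\tag{1}$$
for a function $p$ on $(0,\infty)$, the $p$-function of $Z$. It is standard if $p(t)\to1$ as $t\downarrow0$.

**Example.** Let $Z(t)=1$ for $t<\tau$ and $Z(t)=0$ for $t\ge\tau$, where $\tau$ is exponential of rate $\kappa$. The left side of (1) is $\mathbb P(\tau>t_n)=e^{-\kappa t_n}$, so $p(t)=e^{-\kappa t}$, which is standard. If instead the $Z(t)$ are independent with $\mathbb P\{Z(t)=1\}=c<1$, then (1) holds with $p\equiv c$, which is not standard.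

By (1) with $n=1$, $0\le p\le 1$; with $n=2$, $p(s)p(t)\le p(s+t)$. For standard $p$ choose $\delta$ with $p\ge\frac12$ on $(0,\delta]$; then $p(t)\ge p(t/n)^n\ge 2^{-n}$ with $n=\lceil t/\delta\rceil$. So $p$ is positive and $p(t)\ge ce^{-\lambda t}$ for some $c,\lambda>0$. We always set $p(0)=1$ and $p(x)=0$ for $x<0$.

**Definition 2 (Markov $p$-function).** A Markov $p$-function is a function $p(t)=p_{ii}(t)=\mathbb P\{X(t)=i\mid X(0)=i\}$, $t>0$, where $i$ is a state of a continuous-time Markov chain $X$ on a countable state space with a standard transition function, that is, one with $p_{jk}(t)\to\delta_{jk}$ as $t\downarrow0$.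

It is the standard $p$-function of $Z(t)=\mathbf 1\{X(t)=i\}$ for $X(0)=i$: by the Markov property the left side of (1) is $\prod p_{ii}(t_r-t_{r-1})$. "Transition function" below means a standard one on a countable set. It may be assumed stochastic: send missing mass to an added absorbing state $\partial$. The Chapman–Kolmogorov equation for $\partial$ holds because
$$\sum_l p_{jl}(s)\Big(1-\sum_kp_{lk}(t)\Big)+1-\sum_lp_{jl}(s)=1-\sum_kp_{jk}(s+t).$$

**Example (loops from one state).** Let a chain leave $0$ at rate $q$ and return after a time with density $e$ that is independent of the past. Conditioning on the first return gives $p(t)=e^{-qt}+\int_0^t(qe^{-q\,\cdot}*e)(x)\,p(t-x)\,dx$. Taking transforms,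
$$\hat p\,(\theta+q-q\hat e)=1,\qquad\text{i.e.}\qquad \frac1{\hat p(\theta)}=\theta+\int_0^\infty(1-e^{-\theta x})\,q\,e(x)\,dx .$$
For the two-state chain $0\to1\to0$ with rates $q,\nu$ we have $e(x)=\nu e^{-\nu x}$, so $\hat p(\theta)=\frac{\theta+\nu}{\theta(\theta+q+\nu)}$ and $p(t)=\frac{\nu+qe^{-(q+\nu)t}}{q+\nu}$. For the cyclic chain $0\to1\to\dots\to m\to0$ with rates $q,m,\dots,m$, $e$ is the density of Erlang$(m,m)$, the sum of $m$ independent exponentials of rate $m$.

The measure $q\,e(x)dx$ here is an instance of the next notion.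

**Fact (K) and Definition 3 (canonical measure).** (Kingman, *The stochastic theory of regenerative events*, Z. Wahrsch. 2 (1964); *Regenerative Phenomena*, Wiley 1972.) Standard $p$-functions are continuous, and
$$\hat p(\theta)=\Big[\theta+\int_{(0,\infty]}(1-e^{-\theta x})\,\mu(dx)\Big]^{-1}\qquad(\theta>0)\tag{2}$$
is a bijection between standard $p$-functions and measures $\mu$ on $(0,\infty]$ with $\int(1-e^{-x})\mu(dx)<\infty$. The measure $\mu$ is the canonical measure of $p$.

**Examples.** (i) $p=e^{-\kappa t}$ has $\hat p=(\theta+\kappa)^{-1}$ and $\mu=\kappa\delta_\infty$. (ii) The two-state chain has $\mu(dx)=q\nu e^{-\nu x}dx$; the cyclic chain has $\mu=q\cdot$Erlang$(m,m)$. (iii) $\mu=q\delta_1$ gives a standard $p$-function with $\hat p=[\theta+q(1-e^{-\theta})]^{-1}$. (iv) $\mu(dx)=x^{-3/2}dx$ is infinite but admissible, with $1/\hat p=\theta+2\sqrt{\pi\theta}$.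

Put $\bar\mu(x)=\mu(x,\infty]$. Since $1-e^{-\theta x}=\int_0^x\theta e^{-\theta u}du$, also for $x=\infty$, we have $\int(1-e^{-\theta x})\mu(dx)=\theta\hat{\bar\mu}(\theta)$. So (2) says $\hat p(1+\hat{\bar\mu})=1/\theta$, that is,
$$p+p*\bar\mu=1\quad\text{on }[0,\infty).\tag{3}$$
It holds everywhere and not only almost everywhere, since both sides are continuous ($\bar\mu$ is locally integrable). Two consequences follow. First,
$$1-p(t)\le\int_0^t\bar\mu(x)\,dx=\int\min(x,t)\,\mu(dx).\tag{4}$$
Second, $p$ on $[0,b]$ depends only on $\bar\mu$ on $[0,b)$. Indeed the difference $d$ of two solutions satisfies $d+d*\bar\mu=0$ on $[0,b]$. Choose $\gamma$ with $\int_0^be^{-\gamma x}\bar\mu(x)dx<1$; then $\sup_{[0,b]}|e^{-\gamma t}d(t)|$ is at most a factor smaller than $1$ times itself, so $d=0$.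

**Definition 4 (lower semicontinuity).** A function $h:(0,\infty)\to[0,\infty]$ is lower semicontinuous (l.s.c.) if $\liminf_nh(t_n)\ge h(t)$ whenever $t_n\to t$.

**Example.** $\mathbf 1_{(1,2)}$ is l.s.c. and $\mathbf 1_{[1,2]}$ is not. The function $|x-1|^{-1/2}$ with value $+\infty$ at $1$ is l.s.c.

A positive l.s.c. function has a positive minimum on each compact set. Increasing limits and sums of non-negative l.s.c. functions are l.s.c. Every l.s.c. $g\ge0$ is an increasing limit of functions in $C_c^+(0,\infty)$. To see the last point, let $g_n(x)=\inf_y\{\min(n,g(y))+n|x-y|\}$, which is $n$-Lipschitz and increasing in $n$. If $c<g(x)$ and $g>c$ on $\{|y-x|<\delta\}$, then $g_n(x)\ge c$ once $n\ge c$ and $n\delta\ge c$. Multiply by cut-offs in $C_c(0,\infty)$ increasing to $1$.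

Four more facts are used.

* **(B)** Bernstein's theorem: a completely monotone function on $(0,\infty)$ is the Laplace transform of a measure on $[0,\infty)$. One- and two-dimensional Laplace transforms determine measures.
* **(LD)** Lévy dichotomy (Austin, Ornstein; see Chung, *Markov Chains with Stationary Transition Probabilities*, Ch. II): for a standard transition function each $p_{jk}$ is identically $0$ or strictly positive on $(0,\infty)$. For example, if $0\to1$ at rate $q$ and $1$ is absorbing, then $p_{10}\equiv0$ and $p_{01}=1-e^{-qt}>0$.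
* **(V)** Volterra equations: if $|K(t,y)|\le M$ for $0\le y<t\le T$ and $g\in L^1(0,T)$, then $u(t)=g(t)+\int_0^tu(y)K(t,y)dy$ has exactly one solution $u\in L^1(0,T)$, namely $\sum_{n\ge0}B^ng$ with $Bu(t)=\int_0^tu(y)K(t,y)dy$. Indeed $|B^ng(t)|\le M^n\int_0^t|g(y)|\frac{(t-y)^{n-1}}{(n-1)!}dy$, so $\|B^ng\|_1\le\frac{(MT)^n}{n!}\|g\|_1$. If $g,K\ge0$, then $u\ge0$.
* **(S)** For $z\ge0$ and $\theta\ne\varphi$, substitute $x=s+u$ and use $\int_0^xe^{-\theta s-\varphi(x-s)}ds=\frac{e^{-\varphi x}-e^{-\theta x}}{\theta-\varphi}$: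
$$\int_0^\infty\!\!\int_0^\infty e^{-\theta s-\varphi u}z(s+u)\,ds\,du=\int_0^\infty z(x)\,\frac{e^{-\varphi x}-e^{-\theta x}}{\theta-\varphi}\,dx .\tag{5}$$

## 2. Closure under real powers, and the theorems that give it

If $Z_1,Z_2$ are independent regenerative phenomena with $p$-functions $p_1,p_2$, their simultaneous occurrence $Z_1Z_2$ satisfies (1) with $p=p_1p_2$. So integer powers of $p$-functions are $p$-functions. If $p_1,p_2$ come from chains $X_1,X_2$, the pair $(X_1,X_2)$ is a chain with standard transition function $p_{ik}p_{jl}$, so products and integer powers of Markov $p$-functions are Markov $p$-functions. It is also known (1995) that for real $\alpha>1$ the power $p^\alpha$ of a standard $p$-function is again a $p$-function (the same holds in discrete time, where the times in (1) are positive integers). The question, posed as an open question in "Powers and Products of Regenerative Phenomena" (https://www.newton.ac.uk/wp-content/uploads/iniapi/documents/preprints/NI02038.pdf), is about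 chains:

If $p$ is a Markov $p$-function and $\alpha>1$ is not an integer, is $p^\alpha$ again the probability that some Markov chain is back at its starting state?

The answer is yes.

**Theorem 3.** If $p$ is a Markov $p$-function and $\alpha>1$ is real, then $p^\alpha$ is a Markov $p$-function.

Two theorems carry it. The first recognizes Markov $p$-functions by their canonical measures.

**Theorem 1 (Kingman's Markov characterization).** A standard $p$-function with canonical measure $\mu$ is a Markov $p$-function if and only if $\mu(dx)=h(x)dx$ on $(0,\infty)$, where either $h\equiv0$, or $h:(0,\infty)\to(0,\infty]$ is l.s.c., everywhere positive, and $\inf_{x\ge1}e^{\lambda x}h(x)>0$ for some $\lambda\ge0$.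

In the examples after Definition 3, (i), (ii) and (iv) are Markov by this criterion and (iii) is not, since $q\delta_1$ has no density.

The second theorem is a formula for the canonical measure of $p^\alpha$. For $\alpha>1$, $r\ge0$, $r_0>0$ put
$$D(r,r_0)=r^\alpha-r_0^\alpha-\alpha r_0^{\alpha-1}(r-r_0)=r^\alpha-\alpha r_0^{\alpha-1}r+(\alpha-1)r_0^\alpha\ \ge0,\tag{6}$$
the height of $r\mapsto r^\alpha$ above its tangent at $r_0$, non-negative by convexity. For $\alpha=2$, $D(r,r_0)=(r-r_0)^2$.

**Theorem 2.** Let $p$ be any standard $p$-function, with canonical measure $\mu$, and let $\alpha>1$. Then $p^\alpha$ is a standard $p$-function, and its canonical measure $\mu_\alpha$ satisfies on $(0,\infty)$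
$$\mu_\alpha(dt)=\alpha p(t)^{\alpha-1}\mu(dt)+\beta(t)\,dt,\tag{7}$$
$$\beta(t)=p(t)^{\alpha-1}\int_{(0,t)}\int_{(0,t)}p(t-x)\,D\Big(\frac{p(t-x-y)}{p(t-x)},\frac{p(t-y)}{p(t)}\Big)\mu(dx)\,\mu_\alpha(dy)\ \ge0.\tag{8}$$

The unknown $\mu_\alpha$ stands on both sides, but every term is non-negative, and that is what we exploit. A complement shows how sharp the results are.

**Theorem 4.** (a) For each $\alpha\in(0,1)$ there is a Markov $p$-function $p$ (of a finite cyclic chain) such that $p^\alpha$ is not a $p$-function. Hence the set of $\alpha\ge0$ for which $p^\alpha$ is a Markov $p$-function for every Markov $p$-function $p$ is exactly $\{0\}\cup[1,\infty)$. (b) For every standard $p$ and $\alpha>1$, $\mu_\alpha\ge\alpha p^{\alpha-1}\mu$ on $(0,\infty)$, and the Lebesgue-singular parts of the two sides coincide; the constant $\alpha$ is best possible even for Markov $p$-functions.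

## 3. Exponentials and the two-state chain by hand

For $p=e^{-\kappa t}$, $p^\alpha=e^{-\alpha\kappa t}$ is of the same kind, and every $\alpha$ works.

Take the two-state chain with $q=\nu=1$: $p(t)=\frac12(1+e^{-2t})$, $h(x)=e^{-x}$. For $\alpha=2$,
$$\widehat{p^2}(\theta)=\frac14\Big[\frac1\theta+\frac2{\theta+2}+\frac1{\theta+4}\Big]=\frac{\theta^2+4\theta+2}{\theta(\theta+2)(\theta+4)},\qquad \frac1{\widehat{p^2}}=\theta+2-\frac{2(\theta+2)}{(\theta+2)^2-2}.$$
So the canonical measure of $p^2$ has density $k(t)=2e^{-2t}\cosh(\sqrt2\,t)$ and, since $\hat k(0)=2$, no mass at $\infty$. Compare with the first term of (7): $2p(t)h(t)=e^{-t}+e^{-3t}=2e^{-2t}\cosh t$. Indeed $\beta(t)=2e^{-2t}(\cosh\sqrt2t-\cosh t)\ge0$, and $k/(ph)\to2$ as $t\downarrow0$.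

Now let $\alpha=\frac32$. For integer powers one runs independent copies of the chain, but there is no "one and a half copies". The spectral form does not help either. We have $p^{3/2}=2^{-3/2}\sum_n\binom{3/2}n e^{-2nt}$ with absolutely summable coefficients $1,\frac32,\frac38,-\frac1{16},\dots$. If $p^{3/2}$ were a mixture $\int e^{-tx}\rho(dx)$ with $\rho\ge0$, then moving the negative terms to the other side and using uniqueness of Laplace transforms would give $\rho\{6\}=-2^{-3/2}/16<0$. So $p^{3/2}$ is not a positive mixture of exponentials, whereas $p_{ii}$ of a finite reversible chain is one. A chain for $p^{3/2}$ must come from elsewhere; Theorem 1 produces it once we control the canonical measure.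

## 4. From the two theorems to Theorem 3

Let $p$ be a Markov $p$-function with canonical measure $\mu$, and $\alpha>1$. By Theorem 1, $\mu=h\,dx$ on $(0,\infty)$. If $h\equiv0$, then $p^\alpha(t)=e^{-\alpha\mu\{\infty\}t}$, which is Markov. Otherwise $h$ is positive, l.s.c., and $h(x)\ge c_1e^{-\lambda x}$ for $x\ge1$ with $c_1>0$. By Theorem 2, $p^\alpha$ is a standard $p$-function whose canonical measure has on $(0,\infty)$ the density
$$h_\alpha(t)=\alpha p(t)^{\alpha-1}h(t)+\beta(t),\qquad\beta\ge0 .$$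
We verify the conditions of Theorem 1 for this version.

**Step 1: lower semicontinuity.** Since $p$ is continuous and positive, $p^{\alpha-1}h$ is l.s.c. For $\beta$ let $t_n\to t>0$. If $(x,y)\in(0,t)^2$ and $x+y\ne t$, then eventually $x,y<t_n$, and
$$p(t_n)^{\alpha-1}p(t_n-x)D\Big(\tfrac{p(t_n-x-y)}{p(t_n-x)},\tfrac{p(t_n-y)}{p(t_n)}\Big)\to p(t)^{\alpha-1}p(t-x)D\Big(\tfrac{p(t-x-y)}{p(t-x)},\tfrac{p(t-y)}{p(t)}\Big),$$
because $p$, set to $0$ on the negatives, is continuous except at $0$, and $D$ is continuous. The line $\{x+y=t\}$ is $\mu\otimes\mu_\alpha$-null, since $\mu$ has no atoms in $(0,\infty)$. The integrands are non-negative, so Fatou's lemma on $(0,t)^2$ gives $\liminf\beta(t_n)\ge\beta(t)$.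

**Step 2: positivity and the exponential bound.** $h_\alpha\ge\alpha p^{\alpha-1}h>0$ everywhere. With $p(t)\ge ce^{-\lambda't}$, where $c,\lambda'>0$, we get $h_\alpha(t)\ge\alpha c^{\alpha-1}c_1e^{-((\alpha-1)\lambda'+\lambda)t}$ for $t\ge1$.

By the sufficiency half of Theorem 1, $p^\alpha$ is a Markov $p$-function. $\square$

The fact that $p^\alpha$ is a $p$-function would not have been enough: it says $\mu_\alpha\ge0$, but nothing about a density, its regularity or a lower bound. It remains to prove Theorem 2 (Sections 5–7) and Theorem 1 (Sections 8–9).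

## 5. A kernel of changing sign, and division by $p$

In Sections 5 and 6, $\mu=h\,dx+\kappa\delta_\infty$ with $0\le h\in L^1(0,\infty)$, and $q=\int h+\kappa$. By (2), $\hat p(\theta+q-\hat h)=1$, i.e. $\theta\hat p-1=-q\hat p+\hat h\hat p$. Inverting, $p(t)=1+\int_0^t(-qp+h*p)$, first almost everywhere and then, by continuity, everywhere. The function $h*p$ is continuous by dominated convergence, so $p\in C^1[0,\infty)$ and
$$p'=-qp+h*p,\qquad -q\le p'\le\int h\le q.\tag{9}$$
Inserting $p=1+\int_0^\cdot p'$ gives $h*p=\int_0^\cdot(h+h*p')$, so $h*p$ is absolutely continuous and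
$$(h*p)'=h+h*p'\quad\text{a.e.}\tag{10}$$

A direct attempt starts as follows. Let $v=p^\alpha$ and suppose $v$ has canonical density $k$. By (9) at $t=0$ the total mass would be $-v'(0)=\alpha q$, and (9) for $v$ would read $v'=-\alpha qv+k*v$:
$$k*v=\ell,\qquad \ell:=v'+\alpha qv=\alpha p^{\alpha-1}(p'+qp)=\alpha p^{\alpha-1}(h*p).\tag{11}$$
Differentiating (recall $v(0)=1$),
$$k+k*v'=\ell'.\tag{12}$$
This Volterra equation has a solution $k=\ell'+\ell'*(-v')+\ell'*(-v')*(-v')+\cdots$. If $\ell'$ and $-v'$ were non-negative, we would read off $k\ge0$. But $-v'=-\alpha p^{\alpha-1}p'$ changes sign in general, already for finite cyclic chains.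

To see this, let $p_m$ be the $p$-function of the cyclic chain of Section 1, with canonical measure $q\cdot$Erlang$(m,m)$. Since Erlang$(m,m)$ converges to the point mass at $1$, $\hat p_m(\theta)\to[\theta+q(1-e^{-\theta})]^{-1}=\hat p(\theta)$, where $p$ has canonical measure $q\delta_1$. By (9), $|p_m'|\le q$, so by Arzelà–Ascoli every subsequence has a locally uniformly convergent subsequence; the limit is continuous with transform $\hat p$, so it is $p$. Hence $p_m\to p$ locally uniformly. From $\hat p(\theta+q-qe^{-\theta})=1$ we get $p'(t)=-qp(t)+qp(t-1)\mathbf 1_{t>1}$ for $t\ne1$, so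
$$p(t)=e^{-qt}\ (0\le t\le1),\qquad p(t)=e^{-qt}\big(1+c(t-1)\big)\ (1\le t\le2),\qquad c=qe^q.\tag{13}$$
Just after $t=1$ the slope is $q-qe^{-q}>0$, so $p(1+\delta)>p(1)$ for small $\delta>0$. Hence $p_m(1+\delta)>p_m(1)$ for large $m$, and $p_m'$ takes positive values. It is also negative at $0$, where $p_m'(0)=-q$. So the series has terms built from a kernel of both signs, and the sign of $k$ cannot be read off.

The way past this is to apply to (11) a different operator in place of $d/dt$. For $f$ on $[0,\infty)$, set to $0$ on the negatives, let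
$$Lf(t)=-f'(t)-qf(t)+\int_0^th(x)f(t-x)\,dx .$$
Then (9) says $Lp=0$ on $(0,\infty)$. If $f$ is bounded and measurable on $[0,t]$ and differentiable at $t$, then expanding $L(pf)$ and replacing $p'(t)+qp(t)$ by $\int_0^th(x)p(t-x)dx$ gives
$$L(pf)(t)=-p(t)f'(t)+\int_0^th(x)\,p(t-x)\,[f(t-x)-f(t)]\,dx .\tag{14}$$
After division by $p$ there is no zero-order term, and the weights of the differences are non-negative: such operators respect convexity. Fix $y\ge0$ and let $\rho_y(t)=p(t-y)/p(t)$, which is $0$ for $t<y$. For $t>y$ we have $L(p\rho_y)(t)=(Lp)(t-y)=0$, so (14) gives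
$$p(t)\rho_y'(t)=\int_0^th(x)p(t-x)\,[\rho_y(t-x)-\rho_y(t)]\,dx .$$
Apply (14) to $f=\rho_y^\alpha$, whose derivative is $\alpha\rho_y^{\alpha-1}\rho_y'$, and insert this. Put $w=p^{1-\alpha}$, so that $p\rho_y^\alpha=w\,v(\cdot-y)$. The result, for $t>y$, is
$$L\big(w\,v(\cdot-y)\big)(t)=\int_0^th(x)\,p(t-x)\,D\big(\rho_y(t-x),\rho_y(t)\big)\,dx\ \ge0 .\tag{15}$$
So we multiply (11) by $w$ and apply $L$.

## 6. The formula for finite $\mu$ with a density

**Step 1: the candidate $k$.** The purpose is to define $k$ before knowing that it is a canonical density. The function $\ell=\alpha p^{\alpha-1}(h*p)$ is locally absolutely continuous with $\ell(0)=0$, and $|v'|\le\alpha q$. By (V) there is a unique $k\in L^1_{loc}[0,\infty)$ with (12). Integrating (12), $\int_0^tk(y)[1+v(t-y)-v(0)]dy=\ell(t)$, so $k*v=\ell$. Also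
$$w\ell=\alpha\,h*p=\alpha(p'+qp).\tag{16}$$

**Step 2: a second equation for $k$, with a non-negative kernel.** For $0\le y<t$ and $s=t-y$ define $b$ by $w(t)b(t,y)=L(w\,v(\cdot-y))(t)$, that is,
$$w(t)b(t,y)=-v'(s)w(t)-v(s)w'(t)-q\,v(s)w(t)+\int_0^sh(x)v(s-x)w(t-x)\,dx .$$
It is bounded on $0\le y<t\le T$ for each $T$, because $p$ is bounded below on $[0,T]$. By (15),
$$b(t,y)=p(t)^{\alpha-1}\int_0^th(x)\,p(t-x)\,D\Big(\frac{p(t-x-y)}{p(t-x)},\frac{p(t-y)}{p(t)}\Big)dx\ \ge0 .\tag{17}$$
We claim
$$k(t)=\alpha p(t)^{\alpha-1}h(t)+\int_0^tk(y)\,b(t,y)\,dy\quad\text{a.e.}\tag{18}$$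
Integrate the definition of $wb$ against $k(y)dy$. In the last term Fubini gives $\int_0^th(x)w(t-x)(k*v)(t-x)dx=h*(w\ell)$. With $k*v=\ell$ and $k*v'=\ell'-k$,
$$w\int_0^tk\,b\,dy=-w(\ell'-k)-w'\ell-qw\ell+h*(w\ell)=wk-(w\ell)'-qw\ell+h*(w\ell).$$
By (16) and (10), $(w\ell)'=\alpha(h+h*p')$, $qw\ell=\alpha q\,h*p$ and $h*(w\ell)=\alpha h*p'+\alpha q\,h*p$. So the right side is $wk-\alpha h$. Dividing by $w$ gives (18).

**Step 3: the sign of $k$.** Equation (18) is a Volterra equation with locally bounded kernel $b\ge0$ and inhomogeneity $\alpha p^{\alpha-1}h\ge0$. By (V), $k\ge0$ a.e.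

**Step 4: $k$ is the canonical density of $p^\alpha$.** By (11), $v'=-\alpha qv+k*v$, where $0<v\le1$, $v'$ is bounded and $k\ge0$. Taking transforms, $\theta\hat v-1=-\alpha q\hat v+\hat k\hat v$, so $\hat k(\theta)=\theta+\alpha q-1/\hat v(\theta)\le\theta+\alpha q$. Letting $\theta\downarrow0$, $\int k\le\alpha q$. Hence
$$\frac1{\hat v(\theta)}=\theta+\Big(\alpha q-\int k\Big)+\int_0^\infty(1-e^{-\theta x})k(x)\,dx .$$
By (K) there is a standard $p$-function with this transform, and it equals $v$ since both are continuous. So $v=p^\alpha$ is a standard $p$-function with $\mu_\alpha=k\,dx$ on $(0,\infty)$, and (18) with (17) is exactly (7)–(8). $\square$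

## 7. Passage to an arbitrary canonical measure

A measure $k_m$ converges vaguely on $(0,\infty)$ to $k$ if $\int g\,dk_m\to\int g\,dk$ for $g\in C_c(0,\infty)$. For instance $\delta_{1/m}\to0$: mass may escape to $0$. The next lemma forbids harmful escape.

**Lemma B.** Let $v_m$ be standard $p$-functions with canonical measures $k_m$, $v_m\to v$ pointwise, $v$ continuous, $v(0+)=1$. Then $v$ is a standard $p$-function. If $k$ is its canonical measure, then $k_m\to k$ vaguely on $(0,\infty)$, and for $b<\infty$: $\sup_m\int_{(0,b]}y\,k_m(dy)<\infty$ and $\lim_{\varepsilon\downarrow0}\limsup_m\int_{(0,\varepsilon)}y\,k_m(dy)=0$.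

*Proof.* By dominated convergence $\hat v_m\to\hat v$. Let $\lambda_m(dx)=(1-e^{-x})k_m(dx)$ on the compact space $[0,\infty]$; its mass $1/\hat v_m(1)-1$ is bounded. With $\phi_\theta(x)=\frac{1-e^{-\theta x}}{1-e^{-x}}$, continuous on $[0,\infty]$ with $\phi_\theta(0)=\theta$ and $\phi_\theta(\infty)=1$, we have $1/\hat v_m(\theta)=\theta+\int\phi_\theta\,d\lambda_m$. Along a subsequence $\lambda_m\to\lambda$ weakly, and
$$\frac1{\hat v(\theta)}=\theta+\theta\lambda\{0\}+\int_{(0,\infty]}\phi_\theta\,d\lambda .$$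
Divide by $\theta$ and let $\theta\to\infty$. The left side tends to $1$, since $v(0+)=1$. For $\theta\ge1$, $0\le\phi_\theta/\theta\le1$ (Bernoulli: $1-u^\theta\le\theta(1-u)$), and $\phi_\theta/\theta\to0$ on $(0,\infty]$. So $1=1+\lambda\{0\}$, i.e. $\lambda\{0\}=0$. By (K) and continuity of $v$, $v$ is the standard $p$-function with canonical measure $k=\lambda/(1-e^{-x})$. Since $v$ determines $k$ and hence $\lambda$, the whole sequence converges weakly to $\lambda$, and vague convergence of $k_m$ follows. Finally $\limsup_m\lambda_m[0,\varepsilon]\le\lambda[0,\varepsilon]\to\lambda\{0\}=0$, and $y\le C_b(1-e^{-y})$ on $(0,b]$ gives the last two claims. $\square$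

Let $p$ be standard with canonical measure $\mu$.

**Step 1: approximation.** On $(0,\infty)$ let $\mu_m$ be the convolution of $\mu|_{(1/m,\infty)}$ with the uniform law on $(0,1/m)$, and put $\mu_m\{\infty\}=\mu\{\infty\}$. It is finite with a density on $(0,\infty)$, so Section 6 applies to its $p$-function $p_m$. A point $x>1/m$ is moved to a point of $(x,2x)$, so for all $\rho,c,\varepsilon>0$
$$\int\min(c,\rho x)\,\mu_m(dx)\le2\int\min(c,\rho x)\,\mu(dx),\qquad\int_{(0,\varepsilon)}x\,\mu_m(dx)\le2\int_{(0,\varepsilon)}x\,\mu(dx).\tag{19}$$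
By dominated convergence $\int g\,d\mu_m\to\int g\,d\mu$ for continuous $g$ on $(0,\infty]$ with $|g|\le C(x\wedge1)$. In particular $\mu_m\to\mu$ vaguely on $(0,\infty)$ and $\hat p_m\to\hat p$. Fix $0<a<b<\infty$ with $b\ge1$; $C,C'$ denote constants independent of $m$, which may change from line to line.

**Step 2: a uniform lower bound.** By (4) and (19), $1-p_m(t)\le2\int\min(x,t)\mu(dx)\to0$ as $t\downarrow0$, uniformly in $m$; the same bound holds for $p$. With $p_m(s+t)\ge p_m(s)p_m(t)$ this gives $\pi>0$ such that $p_m\ge\pi$ and $p\ge\pi$ on $[0,b]$ for all $m$.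

**Step 3: two uniform $L^2$ bounds.** These will control the function in (8). Move the mass of $\mu_m$ on $(b,\infty)$ to $\infty$, obtaining $\mu_m^b$; the tail on $[0,b)$ is unchanged, so by Section 1 its $p$-function $p_m^b$ equals $p_m$ on $[0,b]$. Put
$$\psi_m(\theta)=\theta+\int_{(0,b]}(1-e^{-\theta x})\mu_m(dx)+\mu_m(b,\infty],\qquad\operatorname{Re}\theta>0 .$$
By analytic continuation $\psi_m\cdot\widehat{p_m^b}=1$ there. Let $\theta=1+i\omega$. Then $\operatorname{Re}\psi_m\ge1$. Since $|1-e^{-z}|\le\min(2,|z|)$ for $\operatorname{Re}z\ge0$, and since $\min(2,|\theta|x)\ge1$ for $x>b$ (as $|\theta|b\ge1$),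
$$|\psi_m(\theta)-\theta|\le\int_{(0,b]}\min(2,|\theta|x)\mu_m(dx)+\mu_m(b,\infty]\le\int\min(2,|\theta|x)\mu_m(dx)\le2\int\min(2,|\theta|x)\mu(dx).$$
The last quantity is $o(|\theta|)$, because $\min(2/|\theta|,x)\to0$ under the dominating function $\min(2,x)$. So $|\psi_m(1+i\omega)|\ge\frac12|1+i\omega|$ for large $|\omega|$, uniformly in $m$; together with $|\psi_m|\ge1$ this gives $|\psi_m(1+i\omega)|\ge c|1+i\omega|$ with $c>0$ independent of $m,\omega$. Also $|\psi_m'(1+i\omega)|\le1+\int_{(0,b]}x\,\mu_m(dx)\le1+b\int\min(1,x)\mu_m(dx)\le C$.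

First bound. By (9) applied to $\mu_m^b$, $p_m^b$ is $C^1$ with bounded derivative. The function $u(t)=te^{-t}p_m^b(t)\mathbf 1_{t>0}$ has Fourier transform $-(1/\psi_m)'=\psi_m'/\psi_m^2$ at $1+i\omega$, of modulus at most $C/(1+\omega^2)$. By Plancherel $\|u'\|_{L^2}^2\le C\int\frac{\omega^2}{(1+\omega^2)^2}d\omega\le C$. On $(a/2,b)$, $t\,p_m'=e^tu'-p_m+tp_m$, hence
$$\|p_m'\|_{L^2(a/2,b)}\le C.\tag{20}$$

Second bound. The function $e_m=e^{-t}p_m^b(t)\mathbf 1_{t\ge0}$ has Fourier transform $1/\psi_m$, so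
$$\int|e_m(t)-e_m(t-y)|^2dt\le C\int\min(4,\omega^2y^2)\,\omega^{-2}\,d\omega\le Cy .$$
On $(-\infty,b]$, $p_m=e^te_m$, and $p_m(t)-p_m(t-y)=e^t[e_m(t)-e_m(t-y)]+(e^t-e^{t-y})e_m(t-y)$ with $0\le e_m\le1$. So
$$\int_0^b|p_m(t)-p_m(t-y)|^2dt\le C(y+y^2)\le C'y\qquad(0<y\le b).\tag{21}$$

**Step 4: $p_m\to p$ uniformly on $[0,b]$.** By (20), for all $a,b$, and Cauchy–Schwarz, the $p_m$ are equicontinuous on compact subsets of $(0,\infty)$. Any locally uniform subsequential limit is continuous with transform $\lim\hat p_m=\hat p$, so it is $p$; by Arzelà–Ascoli $p_m\to p$ locally uniformly on $(0,\infty)$. Near $0$ both are uniformly close to $1$ by Step 2.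

By Section 6, $v_m=p_m^\alpha$ is a standard $p$-function; let $k_m$ be its canonical measure. By Lemma B, $v=p^\alpha$ is a standard $p$-function, and $k_m\to k:=\mu_\alpha$ in the sense of that lemma.

**Step 5: the formula in tested form.** Let $\chi\in C_c(0,\infty)$, $\chi\ge0$, $\chi=0$ outside $[a,b)$. For $x,y>0$ put
$$H_m(x,y)=\int_{\max(x,y)}^\infty\chi(t)\,p_m(t)^{\alpha-1}p_m(t-x)\,D\Big(\frac{p_m(t-x-y)}{p_m(t-x)},\frac{p_m(t-y)}{p_m(t)}\Big)dt,$$
and let $H$ be the same with $p$. They vanish if $x\ge b$ or $y\ge b$. Section 6 and Tonelli give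
$$\int\chi\,dk_m=\alpha\int\chi\,p_m^{\alpha-1}d\mu_m+\iint H_m\,d\mu_m\,dk_m .\tag{22}$$
We pass to the limit; the danger is mass of $\mu_m$ and $k_m$ near $0$.

**Step 6: the bound $H_m(x,y)\le Cxy$.** Only $t\in[a,b]$, $t>\max(x,y)$, matter. There $r=p_m(t-x-y)/p_m(t-x)\in[0,R]$ and $r_0=p_m(t-y)/p_m(t)\in[1/R,R]$ with $R=1/\pi$. On this compact set $D(r,r_0)\le C(r-r_0)^2$, because $D/(r-r_0)^2$ extends continuously to it: off the diagonal this is clear, and near it, where $r$ is bounded away from $0$, Taylor's formula gives the quotient as $\int_0^1(1-\sigma)\alpha(\alpha-1)(r_0+\sigma(r-r_0))^{\alpha-2}d\sigma$. Further $r-r_0=\Delta/(p_m(t)p_m(t-x))$ with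
$$\Delta=p_m(t)p_m(t-x-y)-p_m(t-x)p_m(t-y).$$
So $H_m(x,y)\le C\int_{\max(a,x,y)}^b\Delta^2dt$, read as $0$ if the lower limit exceeds $b$. Write $\delta_xp(t)=p(t)-p(t-x)$.

* Case $x,y\le a/4$. Expanding, $\Delta=p_m(t)[\delta_xp_m(t)-\delta_xp_m(t-y)]-\delta_xp_m(t)\,\delta_yp_m(t)$, with all arguments in $[a/2,b]$. Since $\delta_xp_m(t)=\int_{t-x}^tp_m'$, (20) gives $\|\delta_xp_m\|_{L^2(3a/4,b)}\le Cx$, and similarly for $y$. The bracket equals $p_m(t)-p_m(t-x)-p_m(t-y)+p_m(t-x-y)$, which is symmetric in $x,y$, so its norm in $L^2(a,b)$ is at most $C\min(x,y)$ and its square integrates to at most $Cxy$. Since $|\delta p_m|\le1$, $\int_a^b(\delta_xp_m\,\delta_yp_m)^2\le\int_a^b|\delta_xp_m||\delta_yp_m|\le Cxy$ by Cauchy–Schwarz.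
* Case $x>a/4$, $x,y<b$. Here $\Delta=-p_m(t)\,\delta_yp_m(t-x)+p_m(t-x)\,\delta_yp_m(t)$, and (21) gives $\int_{\max(a,x,y)}^b\Delta^2dt\le Cy\le C'xy$.
* Case $y>a/4$, $x,y<b$. The same, since $\Delta$ is symmetric in $(x,y)$.

**Step 7: $H_m\to H$ locally uniformly.** Let $(x_m,y_m)\to(x,y)\in(0,\infty)^2$. For $t\notin\{x,y,x+y\}$ the integrands of $H_m(x_m,y_m)$, with the indicator of $t>\max(x_m,y_m)$, converge to that of $H(x,y)$, since $p_m\to p$ uniformly on $(-\infty,b]$ and $p$ is continuous except at $0$; they are bounded by a constant times $\chi$. So $H_m(x_m,y_m)\to H(x,y)$. The same argument with $p$ in place of all $p_m$ shows that $H$ is continuous on $(0,\infty)^2$. Hence $H_m\to H$ uniformly on compact subsets of $(0,\infty)^2$, and $H(x,y)\le Cxy$.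

**Step 8: the limit of (22).** The part of $\iint H_m\,d\mu_m\,dk_m$ from $\{x<\varepsilon\}\cup\{y<\varepsilon\}$ is at most
$$C\int_{(0,\varepsilon)}x\,\mu_m(dx)\int_{(0,b)}y\,k_m(dy)+C\int_{(0,b)}x\,\mu_m(dx)\int_{(0,\varepsilon)}y\,k_m(dy).$$
By (19) and Lemma B its $\limsup_m$ tends to $0$ as $\varepsilon\downarrow0$. The corresponding part for $(H,\mu,k)$ also tends to $0$. For the rest, multiply by a continuous cut-off with values in $[0,1]$ that is $0$ if $x\le\varepsilon/2$ or $y\le\varepsilon/2$ and $1$ if $x,y\ge\varepsilon$. The cut-off $H$ is continuous with support in $[\varepsilon/2,b]^2$. On this compact set $H_m\to H$ uniformly, the masses of $\mu_m\otimes k_m$ are bounded, and $\mu_m\otimes k_m\to\mu\otimes k$ vaguely on $(0,\infty)^2$ (sums of products are uniformly dense, by Stone–Weierstrass). So $\iint H_m\,d\mu_m\,dk_m\to\iint H\,d\mu\,dk$. The other terms of (22) converge by Step 4 and vague convergence. Therefore, with Tonelli,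
$$\int\chi\,d\mu_\alpha=\alpha\int\chi\,p^{\alpha-1}d\mu+\iint H\,d\mu\,d\mu_\alpha=\alpha\int\chi\,p^{\alpha-1}d\mu+\int\chi(t)\beta(t)\,dt .$$
As $\chi$, $a$, $b$ are arbitrary, Theorem 2 is proved. $\square$

## 8. Markov $p$-functions have l.s.c. positive canonical densities

We prove the necessity half of Theorem 1. Let $(p_{jk})$ be a standard transition function, assumed stochastic, on $S$; let $0$ be the state in question, $p=p_{00}$, $R_\theta(j,k)=\hat p_{jk}(\theta)$, $r_\theta=R_\theta(0,0)>0$. By (5) the Chapman–Kolmogorov equation becomes the resolvent equation $R_\theta-R_\varphi=(\varphi-\theta)R_\theta R_\varphi=(\varphi-\theta)R_\varphi R_\theta$. For $j,k\ne0$ put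
$$F_\theta(j)=\frac{R_\theta(j,0)}{r_\theta},\qquad G_\theta(k)=\frac{R_\theta(0,k)}{r_\theta},\qquad T_\theta(j,k)=R_\theta(j,k)-\frac{R_\theta(j,0)R_\theta(0,k)}{r_\theta}.$$
For the two-state chain, $F_\theta(1)=\frac\nu{\theta+\nu}$, $G_\theta(1)=\frac q{\theta+\nu}$, $T_\theta(1,1)=\frac1{\theta+\nu}$: the transforms of the hitting density of $0$, of the occupation of $1$ within an excursion, and of the chain killed at $0$. In general we must prove that such objects exist.

**Step 1: $T_\theta\ge0$ and $F_\theta\le1$.** For $c>0$ let $Q=cR_{\theta+c}$, with row sums $\frac c{\theta+c}<1$. The resolvent equation gives $cR_\theta=Q+Q\,cR_\theta$. Iterating, with remainder $Q^N cR_\theta\le(\frac c{\theta+c})^N\frac c\theta\to0$, we get $\mathcal G:=\sum_{n\ge0}Q^n=I+cR_\theta$. For the killed discrete-time chain with matrix $Q$ and $j,k\ne0$,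
$$\mathcal G(j,0)=P_j(\text{hit }0)\,\mathcal G(0,0),\qquad\mathcal G(j,k)\ge P_j(\text{hit }0)\,\mathcal G(0,k).$$
So $cR_\theta(j,0)\le1+cr_\theta$ and $\delta_{jk}+cR_\theta(j,k)\ge\frac{c^2R_\theta(j,0)R_\theta(0,k)}{1+cr_\theta}$. Divide by $c$ and let $c\to\infty$.

**Step 2: identities for $T,F,G$.** They are the resolvent equation seen away from $0$. With products summed over $S\setminus\{0\}$,
$$T_\theta-T_\varphi=(\varphi-\theta)T_\theta T_\varphi,\quad F_\theta-F_\varphi=(\varphi-\theta)T_\theta F_\varphi,\quad G_\theta-G_\varphi=(\varphi-\theta)G_\varphi T_\theta,\tag{23}$$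
$$\frac1{r_\theta}-\frac1{r_\varphi}=(\theta-\varphi)\Big(1+\sum_{k\ne0}G_\theta(k)F_\varphi(k)\Big).\tag{24}$$
All sums have non-negative terms and converge, since $0\le T\le R$.

For (24), divide $r_\theta-r_\varphi=(\varphi-\theta)\big(r_\theta r_\varphi+\sum_{l\ne0}R_\theta(0,l)R_\varphi(l,0)\big)$ by $r_\theta r_\varphi$.

For (23) put $T_\theta(j,0)=0$. Then $R_\theta(j,l)=T_\theta(j,l)+F_\theta(j)R_\theta(0,l)$ for all $l\in S$, so for $k\in S$
$$R_\theta(j,k)-R_\varphi(j,k)=(\varphi-\theta)\sum_{l\ne0}T_\theta(j,l)R_\varphi(l,k)+F_\theta(j)\big[R_\theta(0,k)-R_\varphi(0,k)\big].\tag{25}$$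
With $k=0$ this reads $F_\theta r_\theta-F_\varphi r_\varphi=(\varphi-\theta)r_\varphi T_\theta F_\varphi+F_\theta(r_\theta-r_\varphi)$; cancel $F_\theta r_\theta$ and divide by $r_\varphi$ to get the $F$-identity. With $k\ne0$ insert $R_\varphi(l,k)=T_\varphi(l,k)+F_\varphi(l)R_\varphi(0,k)$ and use the $F$-identity. The right side of (25) becomes
$$(\varphi-\theta)(T_\theta T_\varphi)(j,k)+[F_\theta(j)-F_\varphi(j)]R_\varphi(0,k)+F_\theta(j)[R_\theta(0,k)-R_\varphi(0,k)],$$
that is, $(\varphi-\theta)(T_\theta T_\varphi)(j,k)+F_\theta(j)R_\theta(0,k)-F_\varphi(j)R_\varphi(0,k)$. Moving the last two terms to the left gives the $T$-identity. For $G$, insert $R_\theta(l,k)=T_\theta(l,k)+R_\theta(l,0)G_\theta(k)$ (with $T_\theta(0,k)=0$) in the $(0,k)$ entry of $(\varphi-\theta)R_\varphi R_\theta$: then $r_\theta G_\theta-r_\varphi G_\varphi=(\varphi-\theta)r_\varphi G_\varphi T_\theta+(r_\theta-r_\varphi)G_\theta$; cancel and divide by $r_\varphi$.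

**Step 3: the transforms come from measures.** Let $0<\theta<\varphi$. Exchanging $\theta,\varphi$ in (23), $T_\theta=T_\varphi+(\varphi-\theta)T_\varphi T_\theta$. Iterating, $T_\theta=\sum_{n\ge0}(\varphi-\theta)^nT_\varphi^{n+1}$, because the remainder is $(\varphi-\theta)^NT_\varphi^NT_\theta\le\big(\frac{\varphi-\theta}\varphi\big)^N\frac1\theta\to0$. Inserting this in the other two identities, $F_\theta=\sum_n(\varphi-\theta)^nT_\varphi^nF_\varphi$ and $G_\theta=\sum_n(\varphi-\theta)^nG_\varphi T_\varphi^n$. These are power series in $\varphi-\theta$ with non-negative coefficients and $\varphi$ is arbitrary, so all entries are completely monotone in $\theta$. By (B),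
$$T_\theta(j,k)=\int e^{-\theta t}\tau_{jk}(dt),\quad F_\theta(j)=\int e^{-\theta t}m_j(dt),\quad G_\theta(k)=\int e^{-\theta t}\gamma_k(dt).$$
As $\theta\to\infty$, $\theta r_\theta\to1$ and $\theta R_\theta(j,0),\theta R_\theta(0,k)\to0$, so $F_\theta,G_\theta\to0$; also $T_\theta\le R_\theta\to0$. So none of these measures charges $0$. Since $F_\theta\le1$, $m_j$ has mass at most $1$. All are locally finite.

From $T_\theta(k,k)=R_\theta(k,k)-F_\theta(k)R_\theta(0,k)$ we get $\tau_{kk}(dt)=t_{kk}(t)dt$ with $t_{kk}=p_{kk}-m_k*p_{0k}\ge0$ a.e. Since $m_k*p_{0k}(t)\le\sup_{s\le t}(1-p_{00}(s))$, $t_{kk}(t)\to1$ as $t\downarrow0$.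

**Step 4: a translation inequality.** By (23) and $\frac{e^{-\theta x}-e^{-\varphi x}}{\varphi-\theta}=\int_0^xe^{-\theta t-\varphi(x-t)}dt$, for $\theta\ne\varphi$
$$\sum_kT_\theta(j,k)F_\varphi(k)=\int m_j(dx)\int_0^xe^{-\theta t-\varphi(x-t)}\,dt,$$
and for $\theta=\varphi$ by monotone convergence as $\theta\downarrow\varphi$. Both sides are double Laplace transforms, so as measures in $(t,u)\in(0,\infty)^2$, $dt\,m_j(t+du)=\sum_k\tau_{jk}(dt)m_k(du)$. In the same way $dt\,\gamma_k(t+du)=\sum_j\gamma_j(du)\tau_{jk}(dt)$. Keeping one term, for $\rho=m_k$ and for $\rho=\gamma_k$,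
$$dt\,\rho(t+du)\ \ge\ t_{kk}(t)\,dt\,\rho(du).\tag{26}$$

**Step 5: absolute continuity.** If $A\subset(0,\infty)$ is Lebesgue-null, (26) gives
$$\rho(A)\int_0^\varepsilon t_{kk}\,dt\le\int_0^\varepsilon\rho(A+t)\,dt=\int\rho(dx)\,\big|\{t<\varepsilon:x-t\in A\}\big|=0 .$$
Since $\int_0^\varepsilon t_{kk}>0$, $\rho(A)=0$. Write $m_k(du)=f_k(u)du$ and $\gamma_k(du)=g_k(u)du$.

**Step 6: the density of $\mu$.** By (2) and (24), for $\theta\ne\varphi$,
$$\sum_kG_\theta(k)F_\varphi(k)=\int_{(0,\infty)}\frac{e^{-\varphi x}-e^{-\theta x}}{\theta-\varphi}\,\mu(dx).$$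
Letting $\theta\downarrow\varphi$ (monotone convergence on both sides), $\int_{(0,\infty)}xe^{-\varphi x}\mu(dx)=\sum_kG_\varphi(k)F_\varphi(k)$. So on $(0,\infty)$
$$\mu(dx)=h(x)dx,\qquad h(x)=\frac1x\sum_{k\ne0}(g_k*f_k)(x).$$
For the two-state chain this reads $\frac1x\cdot q\nu xe^{-\nu x}=q\nu e^{-\nu x}$, as it should. Each $g_k*f_k$ is the increasing limit of the continuous functions $(g_k\wedge n)*(f_k\wedge n)$, so $h$ is l.s.c.

**Step 7: the lower bound.** Suppose $\mu|_{(0,\infty)}\ne0$ (otherwise $h\equiv 0$). Then $\gamma_k\ne0$ and $m_k\ne0$ for some $k$, which we fix. Since $p_{0k}=p*\gamma_k$ and $p_{k0}=m_k*p$ a.e. are not identically $0$, (LD) makes them positive on $(0,\infty)$; hence $\gamma_k(0,\varepsilon]>0$ and $m_k(0,\varepsilon]>0$ for all $\varepsilon>0$, because otherwise the convolution would vanish on $(0,\varepsilon]$.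

Let $t_{kk}\ge\frac12$ a.e. on $(0,t_0)$, and let $\rho$ be $m_k$ or $\gamma_k$, with density $\varrho$. By (26), for a bounded interval $B=(c,d]\subset(0,\infty)$, $\rho(B+t)\ge\frac12\rho(B)$ for a.e. $t\in(0,t_0)$. As $\rho$ is locally finite and absolutely continuous, $t\mapsto\rho(B+t)$ is continuous, so this holds for all $t\in[0,t_0]$. For fixed $t$ it extends to open sets and, by outer regularity, to all Borel $B\subset(0,\infty)$. Then it can be iterated: $\rho(B+t)\ge2^{-n}\rho(B)$ for $0\le t\le nt_0$. With $\lambda=t_0^{-1}\log2$ and $n=\lceil t/t_0\rceil$, $\rho(B+t)\ge\frac12e^{-\lambda t}\rho(B)$ for all $t\ge0$.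

Thus for each $t$, $\varrho(t+u)\ge\frac12e^{-\lambda t}\varrho(u)$ for a.e. $u$. By Fubini in the variables $x=t+u$ and $u$, for a.e. $x$ we have $\varrho(x)\ge\frac12e^{-\lambda x}\varrho(u)$ for a.e. $u\in(0,x)$. Integrating over $u\in(0,\varepsilon)$, $\varrho(x)\ge\frac{\rho(0,\varepsilon)}{2\varepsilon}e^{-\lambda x}$ for a.e. $x>\varepsilon$.

Let $c_\varepsilon>0$ be the smaller of the two constants for $f_k$ and $g_k$. For every $x>2\varepsilon$,
$$h(x)\ge\frac1x\int_\varepsilon^{x-\varepsilon}g_k(x-u)f_k(u)\,du\ge\frac{x-2\varepsilon}x\,c_\varepsilon^2\,e^{-\lambda x}.$$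
As $\varepsilon$ is arbitrary, $h>0$ everywhere; $\varepsilon=\frac14$ gives $\inf_{x\ge1}e^{\lambda x}h(x)>0$. $\square$

## 9. Building a chain from a l.s.c. canonical density

We prove the sufficiency half of Theorem 1. Put $\kappa=\mu\{\infty\}$. If $h\equiv0$, then $p(t)=e^{-\kappa t}$, the $p$-function of a state left at rate $\kappa$ for an absorbing state. Let $h$ be positive and l.s.c. with $\inf_{x\ge1}e^{\lambda x}h(x)>0$.

The plan is to write $h=\sum_nc_n\phi_n$ with $\phi_n$ the density of a sum of independent exponentials, and to let the chain make loops from $0$ through a row of states for each $n$. Finite sums, that is, Erlang-type loops, do not suffice. The density $h(x)=e^{-1/x-x}$ satisfies the hypotheses (with $\lambda=1$) and vanishes at $0$ faster than every power, while an Erlang$(j,\nu)$ density $\nu e^{-\nu x}\frac{(\nu x)^{j-1}}{(j-1)!}$ behaves like a constant times $x^{j-1}$ there; so no positive multiple of one lies below $h$. Infinitely many stages cure this.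

Let $\mathcal E$ be the set of densities of $\sum_{r\ge1}E_r/\nu_r$, where the $E_r$ are i.i.d. standard exponential and $\sum1/\nu_r<\infty$, and $\mathcal F$ the set of finite non-negative combinations of elements of $\mathcal E$. If $\phi\in\mathcal E$ has rates $\nu_r$, then $e^{-\lambda x}\phi(x)$ has transform $\prod\frac{\nu_r}{\nu_r+\lambda+\theta}=\prod\frac{\nu_r}{\nu_r+\lambda}\prod\frac{\nu_r+\lambda}{\nu_r+\lambda+\theta}$, so it is a positive constant times the element of $\mathcal E$ with rates $\nu_r+\lambda$. Thus $e^{-\lambda x}\mathcal F\subset\mathcal F$.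

**Lemma A.** Let $\tilde\eta:(0,\infty)\to(0,1]$ be nondecreasing, $f\in C_c^+(0,\infty)$, $\varepsilon>0$. There is a continuous $\phi\in\mathcal F$ with $|\phi-f|\le\varepsilon\tilde\eta$ on $(0,\infty)$.

*Proof.* Let $\operatorname{supp}f\subset[2a,b]$ with $a>0$, and $f=0$ on $(-\infty,0]$.

First we build a small random delay $S$ that is very rarely tiny. Let $S=\sum_{N\ge N_0}Y_N$ with independent $Y_N$, where $Y_N$ is a sum of $K_N$ i.i.d. exponentials of mean $m_N/K_N$ and $m_N=2^{1-N}$. Then $ES=2^{2-N_0}$ whatever the $K_N$. If $\omega$ is the modulus of continuity of $f$, then $\sup_xE|f(x-S)-f(x)|\le\omega(\delta)+2\|f\|_\infty ES/\delta$ for every $\delta>0$. So we can choose $N_0$, independently of the $K_N$, with $x_0:=2^{-N_0}\le a$ and $\sup_xE|f(x-S)-f(x)|\le\frac\varepsilon2\tilde\eta(a)$. Now choose $K_N\ge4/\tilde\eta(2^{-N-1})$. Since $\operatorname{Var}Y_N=m_N^2/K_N$, Chebyshev gives $P(Y_N\le m_N/2)\le4/K_N$. So for $x\in(2^{-N-1},2^{-N}]$ with $N\ge N_0$, $P(S\le x)\le P(Y_N\le2^{-N})\le\tilde\eta(2^{-N-1})\le\tilde\eta(x)$.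 Thus $P(S\le x)\le\tilde\eta(x)$ for $0<x\le x_0$.

Next we approximate $f$ by Erlang densities. Let
$$\psi_\nu(x)=\sum_{j\ge1}\nu^{-1}f(j/\nu)\;\nu e^{-\nu x}\frac{(\nu x)^{j-1}}{(j-1)!}=E\,f\Big(\frac{\Pi+1}\nu\Big),\qquad\Pi\sim\text{Poisson}(\nu x),$$
a finite combination of Erlang densities. Then $\psi_\nu\to f$ uniformly on $[0,\infty)$ as $\nu\to\infty$. On $[0,b+1]$ this follows from uniform continuity and Chebyshev, because $E\big(\frac{\Pi+1}\nu-x\big)^2=\frac x\nu+\frac1{\nu^2}$. For $x\ge b+1$, $f(x)=0$ and $\psi_\nu(x)\le\|f\|_\infty P(\Pi\le\nu b)\le\|f\|_\infty\frac x{\nu(x-b)^2}\le\|f\|_\infty\frac{1+b}\nu$. Take $\nu>1/(2a)$ with $\sup|\psi_\nu-f|\le\varepsilon':=\frac\varepsilon2\tilde\eta(x_0)$, and put $\phi(x)=E[\psi_\nu(x-S);\,S<x]$. This is a finite combination of densities of $S+\text{Erlang}(j,\nu)$, so $\phi\in\mathcal F$. It is continuous since $\psi_\nu(0)=f(1/\nu)=0$.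

Finally we compare.

* For $x\le x_0$: $f=0$ on $(-\infty,x]$ and $\phi(x)\le\varepsilon'P(S<x)\le\varepsilon\tilde\eta(x)$.
* For $x_0\le x\le a$: $f=0$ on $(-\infty,x]$ and $\phi(x)\le\varepsilon'\le\varepsilon\tilde\eta(x)$.
* For $x\ge a$: $|\phi-f|(x)\le\varepsilon'+E|f(x-S)-f(x)|\le\frac\varepsilon2\tilde\eta(x_0)+\frac\varepsilon2\tilde\eta(a)\le\varepsilon\tilde\eta(x)$. $\square$

**Step 1: decomposition of $h$.** Put $\eta_1(x)=\inf_{y\ge x}\min(1,e^{\lambda y}h(y))$. It is positive (by l.s.c. on compacts and the hypothesis on $[1,\infty)$) and nondecreasing. Put $\tilde\eta(x)=x^{-1}\int_0^x\eta_1\le\eta_1(x)$, which is continuous, positive, nondecreasing and at most $1$, and $\eta=e^{-\lambda x}\tilde\eta\le h$. With $\omega(x)=x\wedge1$, $\int h\omega<\infty$.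

We peel off elements of $\mathcal F$ while always keeping a multiple of $\eta$ in reserve. Put $d_0=h$, $a_n=2^{-n}$. Suppose $d_n$ is l.s.c. with $d_n\ge a_n\eta$ and $\int d_n\omega<\infty$. Then $d_n-a_n\eta\ge0$ is l.s.c., hence an increasing limit of functions of $C_c^+(0,\infty)$. Choose such an $f\le d_n-a_n\eta$ with $\int(d_n-a_n\eta-f)\omega\le2^{-n}$. By Lemma A applied to $e^{\lambda x}f$ with $\varepsilon=a_n/2$, and multiplication by $e^{-\lambda x}$, there is a continuous $\varphi_n\in\mathcal F$ with $|\varphi_n-f|\le\frac{a_n}2\eta$. Put $d_{n+1}=d_n-\varphi_n$. It is l.s.c., and $d_{n+1}\ge a_n\eta+f-\varphi_n\ge a_{n+1}\eta$. Moreover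
$$\int d_{n+1}\omega=\int(d_n-a_n\eta-f)\omega+\int a_n\eta\,\omega+\int(f-\varphi_n)\omega\le2^{-n}+\frac32a_n\int\eta\,\omega\to0 .$$
As $d_n$ decreases, $d_n\to0$ a.e., so $h=\sum\varphi_n$ a.e. Re-indexing over a countable index set,
$$h=\sum_nc_n\phi_n\ \text{ a.e.},\qquad c_n>0,\quad\phi_n\in\mathcal E\text{ with rates }(\nu_{n,r})_{r\ge1}.\tag{27}$$

**Step 2: the chain.** The states are $0$ and $(n,r)$, $r\ge1$. For $j,k\ne0$ let $t_{jk}$ be the transition probabilities of the process passing $(n,r)\to(n,r+1)\to\cdots$ with independent exponential holding times of rates $\nu_{n,r}$, killed at explosion. Let $\zeta_j$ be the explosion time from $j$ and $f_j$ its density, taken bounded and continuous (its Fourier transform, an infinite product, decays faster than any power). Let $g_{(n,r)}=c_nt_{(n,1)(n,r)}$. By the Markov property of these pure birth processes at time $s$, for all $s>0$ and a.e. $u>0$,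
$$t_{jk}(s+u)=\sum_lt_{jl}(s)t_{lk}(u),\qquad f_j(s+u)=\sum_kt_{jk}(s)f_k(u),$$
$$g_k(s+u)=\sum_jg_j(s)t_{jk}(u),\qquad\sum_nc_nf_{(n,1)}(s+u)=\sum_kg_k(s)f_k(u),$$
and $\sum_nc_nf_{(n,1)}=h$ a.e. by (27). Let $p$ be the standard $p$-function with canonical measure $\mu$, and define
$$p_{00}=p,\quad p_{0k}=p*g_k,\quad p_{j0}=f_j*p,\quad p_{jk}=t_{jk}+f_j*p*g_k .$$
These are non-negative, continuous on $[0,\infty)$, and equal $\delta_{jk}$ at $0$.

**Step 3: row sums.** They must be continuous and at most $1$. We have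
$$\sum_kg_k(s)=\sum_nc_nP(\zeta_{(n,1)}>s)=\int_s^\infty h=\bar\mu(s)-\kappa .$$
So by (3) the row sum from $0$ is $p+p*(\bar\mu-\kappa)=1-\kappa\int_0^tp$, and from $j$ it is $P(\zeta_j>t)+f_j*\big(1-\kappa\int_0^\cdot p\big)$. Both are continuous, and at most $1$ since $0\le1-\kappa\int_0^tp\le1$ and $P(\zeta_j>t)+\int_0^tf_j=1$.

**Step 4: Chapman–Kolmogorov in transform form.** Let $T,F,G$ be the transforms of $t,f,g$ and $r=\hat p$; entries are finite, since $T_\theta(j,k)\le1/\theta$, $F_\theta\le1$, $G_\theta(n,r)\le c_n/\theta$. The four relations, (5) and (2) give, for $\theta\ne\varphi$,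
$$T_\theta T_\varphi=\frac{T_\varphi-T_\theta}{\theta-\varphi},\quad T_\theta F_\varphi=\frac{F_\varphi-F_\theta}{\theta-\varphi},\quad G_\theta T_\varphi=\frac{G_\varphi-G_\theta}{\theta-\varphi},\quad r_\theta r_\varphi(1+G_\theta F_\varphi)=\frac{r_\varphi-r_\theta}{\theta-\varphi}.$$
For the last one: by (5) $G_\theta F_\varphi=\int h(x)\frac{e^{-\varphi x}-e^{-\theta x}}{\theta-\varphi}dx$, and by (2) this is $\frac1{\theta-\varphi}\big(\frac1{r_\theta}-\frac1{r_\varphi}\big)-1$. Now let $R_\theta$ be the matrix of transforms of the $p_{jk}$, so $R_\theta(0,0)=r_\theta$, $R_\theta(0,k)=r_\theta G_\theta(k)$, $R_\theta(j,0)=F_\theta(j)r_\theta$, $R_\theta(j,k)=T_\theta(j,k)+F_\theta(j)r_\theta G_\theta(k)$. Then: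

* $(R_\theta R_\varphi)(0,0)=r_\theta r_\varphi(1+G_\theta F_\varphi)=\frac{r_\varphi-r_\theta}{\theta-\varphi}$;
* $(R_\theta R_\varphi)(0,k)=r_\theta r_\varphi(1+G_\theta F_\varphi)G_\varphi(k)+r_\theta(G_\theta T_\varphi)(k)=\frac{r_\varphi G_\varphi(k)-r_\theta G_\theta(k)}{\theta-\varphi}$;
* $(R_\theta R_\varphi)(j,0)=F_\theta(j)r_\theta r_\varphi(1+G_\theta F_\varphi)+r_\varphi(T_\theta F_\varphi)(j)=\frac{F_\varphi(j)r_\varphi-F_\theta(j)r_\theta}{\theta-\varphi}$;
* $(R_\theta R_\varphi)(j,k)=(T_\theta T_\varphi)(j,k)+F_\theta(j)G_\varphi(k)\,r_\theta r_\varphi(1+G_\theta F_\varphi)+r_\varphi G_\varphi(k)(T_\theta F_\varphi)(j)+F_\theta(j)r_\theta(G_\theta T_\varphi)(k)$, which equals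
$$\frac{(T_\varphi-T_\theta)(j,k)+F_\theta(j)G_\varphi(k)(r_\varphi-r_\theta)+r_\varphi G_\varphi(k)(F_\varphi-F_\theta)(j)+F_\theta(j)r_\theta(G_\varphi-G_\theta)(k)}{\theta-\varphi},$$
and after cancellation this is $\frac{R_\varphi(j,k)-R_\theta(j,k)}{\theta-\varphi}$.

**Step 5: from transforms to functions.** By (5) the double Laplace transforms of the non-negative functions $p_{jk}(s+t)$ and $\sum_lp_{jl}(s)p_{lk}(t)$ agree for $\theta\ne\varphi$. Both are finite and decreasing in $\theta$; letting $\theta\downarrow\varphi$ (monotone convergence) they agree for $\theta=\varphi$ too. So the two functions agree a.e. The first is continuous. So is the second: $\sum_lp_{jl}(s)$ is a continuous sum of continuous non-negative terms, so it converges uniformly on compacts by Dini's theorem, and $0\le p_{lk}\le1$. Hence Chapman–Kolmogorov holds everywhere. Adding an absorbing state that takes the missing mass makes the transition function stochastic. It is standard and $p_{00}=p$. This completes the proof of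 Theorem 1, and with it that of Theorem 3. $\square$

## 10. Exponents below $1$, and the constant $\alpha$

**Proof of Theorem 4(a).** Let $0<\alpha<1$, $q>0$, and let $p_m$ and $p$ be as in Section 5: $p_m$ is the Markov $p$-function of the cyclic chain, $p_m\to p$ locally uniformly, and $p$ is given by (13).

**Step 1: a limit that would be a $p$-function.** Suppose all $p_m^\alpha$ were $p$-functions; they are standard. By Lemma B, $v=p^\alpha$ would be a standard $p$-function, with canonical measure $k$, say.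

**Step 2: $k$ has no mass below $1$.** On $[0,1]$, $v=e^{-\alpha qt}$, so by (3) $\int_0^te^{-\alpha q(t-y)}\bar k(y)dy=1-e^{-\alpha qt}=\int_0^te^{-\alpha q(t-y)}\alpha q\,dy$. Multiplying by $e^{\alpha qt}$ and differentiating, $\bar k=\alpha q$ a.e. on $(0,1)$, hence everywhere there by monotonicity and right-continuity. So $k$ has total mass $\alpha q$ and is carried by $[1,\infty]$.

**Step 3: the contradiction.** By (2), $v'=-\alpha qv+\int_{[1,t]}v(t-y)k(dy)$ a.e. Let $u=e^{\alpha qt}v$, so $u=1$ on $[0,1]$. For a.e. $t\in(1,2)$, since $t-y\in[0,1]$,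
$$u'(t)=\int_{[1,t]}e^{\alpha qy}u(t-y)\,k(dy)=\int_{[1,t]}e^{\alpha qy}\,k(dy),$$
which is nondecreasing in $t$. But by (13) $u(t)=(1+c(t-1))^\alpha$, so $u'(t)=\alpha c(1+c(t-1))^{\alpha-1}$ is strictly decreasing, since $\alpha<1$. So $p_m^\alpha$ fails to be a $p$-function for some $m$.

For the list of exponents: $\alpha=0$ gives the constant $1$ (an absorbing state), $\alpha=1$ is trivial, $\alpha>1$ is Theorem 3, and $0<\alpha<1$ is excluded.

**Proof of Theorem 4(b).** By (7), $\mu_\alpha-\alpha p^{\alpha-1}\mu=\beta\,dt$ is non-negative and absolutely continuous on $(0,\infty)$, which gives the inequality and the equality of singular parts. For optimality take the two-state chain, $h(x)=q\nu e^{-\nu x}$ with $q,\nu>0$. In (18), $h$ is bounded and $b$ is bounded on $0\le y<t\le1$, so by the series in (V) $k$ is bounded on $[0,1]$ and $k(t)=\alpha p(t)^{\alpha-1}h(t)+O(t)$. Since $p^{\alpha-1}h\to q\nu>0$, the ratio $k/(p^{\alpha-1}h)$ tends to $\alpha$ as $t\downarrow0$. So no constant larger than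 $\alpha$ is possible. $\square$
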